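\title{The asymptotic maximum number of equilateral triangles in a planar point set}

\begin{abstract}
Let $T(n)$ be the largest number of equilateral triangles spanned by $n$ points in the plane. We prove that $T(n)/n^2$ tends to $\frac13-\frac{\sqrt3}{4\pi}=0.19550\ldots$, the value given by discs in the triangular lattice. This disproves the conjecture that the limit is $\frac15$. The upper bound holds, uniformly in the coefficients, for the number of solutions of $\alpha_1a_1+\alpha_2a_2+\alpha_3a_3=0$ in an $n$-element set of complex numbers, whenever the ratios of the $\alpha_r$ are not real. The proof combines a discrete form of the Riesz rearrangement inequality in $\mathbb Z^2$ with the Balog--Szemer\'edi--Gowers and Freiman theorems, which supply two independent directions in an arbitrary set with many solutions.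
\end{abstract}

\section{Introduction}

For a positive integer $n$, let $T(n)$ be the maximum, over all sets of $n$ points in the plane, of the number of equilateral triangles whose three vertices belong to the set. Two distinct points lie in exactly two equilateral triangles, one on each side of the line through them, and each triangle contains three pairs of points. Hence
\[
T(n)\le \tfrac23\tbinom n2=\tfrac13n(n-1).
\]
To come close to this bound, a set would have to contain the third vertex for almost every pair of its points. The triangular lattice contains the third vertices of all its pairs, so a finite piece of the lattice loses only the pairs whose third vertex falls outside the piece, and the shape of the piece decides how many these are. A triangular piece with $m$ points on each side has $\binom{m+1}2$ points and $\binom{m+2}4$ equilateral triangles, which gives $\liminf T(n)/n^2\ge\frac16$. Hexagonal pieces give $\frac7{36}=0.1944\ldots$. The conjecture posed in \cite{crux} is that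
\[
\lim_{n\to\infty}\frac{T(n)}{n^2}=\frac15 .
\]
The hexagon is rounder than the triangle and does better, so it is natural to try a disc. We show that the disc is asymptotically optimal among all point sets, and that it gives less than $\frac15$. Throughout,
\[
\gamma=1-\frac{3\sqrt3}{4\pi}=0.5865\ldots,\qquad \zeta=e^{2\pi i/3},
\]
and we identify the plane with $\mathbb C$. From $1.73<\sqrt3<1.7321$ and $12.566<4\pi<12.6$ we get
\begin{equation}\label{eq:numerics}
0.195<\frac\gamma3<0.1961 .
\end{equation}

\begin{theorem}\label{thm:limit}
The limit $\lim_{n\to\infty}T(n)/n^2$ exists and equals $\frac\gamma3=\frac13-\frac{\sqrt3}{4\pi}=0.19550\ldots$. In particular it is smaller than $\frac15$, and the conjecture is false.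
\end{theorem}

Equilateral triangles are the nontrivial solutions of the linear equation $a+\zeta b+\zeta^2c=0$ (Lemma~\ref{lem:translation}), and the upper bound uses only one property of the coefficients $1,\zeta,\zeta^2$: their ratios are not real. For $\alpha=(\alpha_1,\alpha_2,\alpha_3)\in\mathbb C^3$ and a finite set $A\subset\mathbb C$ put
\[
S_\alpha(A)=\#\{(a_1,a_2,a_3)\in A^3:\ \alpha_1a_1+\alpha_2a_2+\alpha_3a_3=0\}.
\]

\begin{theorem}\label{thm:linear}
For every $\varepsilon>0$ there is $n_0$ such that for all $n\ge n_0$, all $A\subset\mathbb C$ with $|A|=n$, and all nonzero $\alpha_1,\alpha_2,\alpha_3\in\mathbb C$ with pairwise non-real ratios,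
\[
S_\alpha(A)\le(\gamma+\varepsilon)n^2 .
\]
The constant $\gamma$ is sharp for this uniform statement. In particular, for every nondegenerate triangle $\Delta$, an $n$-point set contains at most $(\gamma+o(1))n^2$ triangles directly similar to $\Delta$, uniformly in $\Delta$.
\end{theorem}

Here \emph{directly similar} means related by a map $z\mapsto\mu z+\nu$ with $\mu\ne0$. For subsets of the triangular lattice $\Lambda=\mathbb Z[\zeta]=\mathbb Z+\mathbb Z\zeta$ there is an explicit finite inequality. A \emph{lattice line} is a line through a point of $\Lambda$ in one of the three directions $1,\zeta,\zeta^2$.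

\begin{theorem}\label{thm:lattice}
If a set $A$ of $n$ points of the triangular lattice meets at most $\ell$ lattice lines in each of the three lattice directions, then
\[
3\,\#\{\text{equilateral triangles in }A\}+n\le\gamma n^2+\frac{\ell^2}2 .
\]
\end{theorem}

Section~\ref{sec:setup} turns the problem into a count of zero-sum triples, explains why discs are the best convex lattice pieces, and gives two examples that show what a proof for arbitrary sets must overcome. Section~\ref{sec:discs} computes the constant $\gamma$ and proves the lower bound. Section~\ref{sec:discrete} proves a discrete Riesz inequality, valid for sets that meet few lines in two independent directions, and deduces Theorem~\ref{thm:lattice}. Section~\ref{sec:arbitrary} finds two such directions in an arbitrary set and completes the proofs of Theorems~\ref{thm:limit} and~\ref{thm:linear}.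

\section{From triangles to zero-sum triples}\label{sec:setup}

\subsection*{The linear equation}
Write $S(A)$ for $S_\alpha(A)$ with $\alpha=(1,\zeta,\zeta^2)$.

\begin{lemma}\label{lem:translation}
For every finite $A\subset\mathbb C$,
\[
S(A)=3\,\#\{\text{equilateral triangles in }A\}+|A| .
\]
\end{lemma}

\begin{proof}
Given $a,b$, the equation $a+\zeta b+\zeta^2c=0$ has exactly one solution $c$. Since $1+\zeta+\zeta^2=0$, the equation is invariant under every map $z\mapsto\mu z+\nu$, and $c=a$ when $a=b$; this accounts for $|A|$ solutions. The triple $(1,\zeta,\zeta^2)$ is a solution, because $1+\zeta^2+\zeta^4=0$, and it is a positively oriented equilateral triangle. If $a\ne b$, the map $z\mapsto\mu z+\nu$ that sends $1,\zeta$ to $a,b$ sends $\zeta^2$ to $c$. So the solutions with $a\neq b$ are exactly the positively oriented equilateral triangles $(a,b,c)$, and each triangle has three such orderings.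
\end{proof}

For finite subsets $X_1,X_2,X_3$ of an abelian group let
\[
N(X_1,X_2,X_3)=\#\{(x_1,x_2,x_3)\in X_1\times X_2\times X_3:\ x_1+x_2+x_3=0\}.
\]
Two entries of a zero-sum triple determine the third, so $N$ is at most the product of any two of the sizes $|X_i|$; we call this the \emph{trivial bound}. If the $\alpha_r$ are nonzero and $B_1,B_2,B_3\subset A$, the number of solutions counted by $S_\alpha(A)$ with $a_r\in B_r$ for each $r$ is $N(\alpha_1B_1,\alpha_2B_2,\alpha_3B_3)$.

\subsection*{The continuous analogue}
For measurable $E_1,E_2,E_3\subset\mathbb R^d$ of finite measure let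
\[
I(E_1,E_2,E_3)=\iint_{\mathbb R^d\times\mathbb R^d}\mathbf 1_{E_1}(u)\,\mathbf 1_{E_2}(v)\,\mathbf 1_{E_3}(-u-v)\,du\,dv .
\]
The maps $(u,v)\mapsto(v,u)$ and $(u,v)\mapsto(u,-u-v)$ preserve measure, so $I$ is symmetric in its three arguments, and it is at most the product of any two of the measures $|E_i|$. For $p,q,r\ge0$, let $\Phi_1(p,q,r)$ be the value of $I$ on the intervals of lengths $p,q,r$ centered at $0$ in $\mathbb R$, and let $\Phi_2(p,q,r)$ be its value on the discs of areas $p,q,r$ centered at $0$ in $\mathbb R^2$. Both functions are symmetric and homogeneous of degree $2$, and both vanish if one argument is $0$. The Riesz rearrangement inequality \cite[Theorem 3.7]{LL} states, for indicator functions in the plane, that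
\begin{equation}\label{eq:riesz}
I(E_1,E_2,E_3)\le\Phi_2(|E_1|,|E_2|,|E_3|)\qquad(E_1,E_2,E_3\subset\mathbb R^2).
\end{equation}

\subsection*{Convex pieces of the lattice}
Recall that a lattice of covolume $c$ in $\mathbb R^d$ has $(|K|/c+o(1))R^d$ points in the dilate $RK$ of a compact convex set $K$, as $R\to\infty$. Let $E\subset\mathbb C$ be compact and convex with $|E|>0$, and let $A_R=\Lambda\cap RE$. Since $\zeta\Lambda=\Lambda$, the substitution $x=a_1$, $y=\zeta a_2$ gives
\[
S(A_R)=\#\{(x,y)\in\Lambda^2:\ x\in RE,\ y\in R\zeta E,\ -x-y\in R\zeta^2E\}.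
\]
This counts the points of $\Lambda^2$ in the $R$-dilate of a compact convex set in $\mathbb R^4$ of volume $I(E,\zeta E,\zeta^2E)$. The covolume of $\Lambda^2$ is the square of the covolume $\frac{\sqrt3}2$ of $\Lambda$, so the covolumes cancel in the ratio $S(A_R)/|A_R|^2$:
\begin{equation}\label{eq:convex}
S(A_R)=\Bigl(\frac{I(E,\zeta E,\zeta^2E)}{|E|^2}+o(1)\Bigr)|A_R|^2 .
\end{equation}
By \eqref{eq:riesz} and homogeneity the fraction is at most $\Phi_2(1,1,1)$, with equality for a disc centered at $0$, which is invariant under multiplication by $\zeta$. We shall see that $\Phi_2(1,1,1)=\gamma$. So among convex pieces of the lattice the disc is best.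

\subsection*{Two obstacles}
A general set need not lie in a lattice, and need not resemble a planar region.

\begin{example}[one progression]\label{ex:progression}
Let $X=\{-k,\dots,k\}$ and $n=2k+1$. Of the $n^2$ pairs $(x,y)\in X^2$, exactly $1+2+\dots+k$ have $x+y>k$ and as many have $x+y<-k$. Hence
\[
N(X,X,X)=n^2-k(k+1)=\tfrac34n^2+\tfrac14 .
\]
Since $\frac34>\gamma$, the bound $N\le(\gamma+o(1))n^2$ is false for three arbitrary sets of size $n$, and Theorem~\ref{thm:linear} fails for the real coefficients $\alpha=(1,1,1)$. For $\alpha=(1,\zeta,\zeta^2)$ the same set is harmless: $a+\zeta b+\zeta^2c=(a-c)+\zeta(b-c)$ vanishes for real $a,b,c$ only if $a=b=c$, so $S(X)=n$.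
\end{example}

The proof must therefore use the non-real ratios to show that a set with many solutions is two-dimensional. As stated, even this is false.

\begin{example}[three progressions]\label{ex:three}
Let the $\alpha_r$ have pairwise non-real ratios, let $X$ be as above, and let $A=\alpha_1^{-1}X\cup\alpha_2^{-1}X\cup\alpha_3^{-1}X$. The three parts lie on three distinct lines through $0$, so $n=|A|=6k+1$, while $S_\alpha(A)\ge N(X,X,X)=3k^2+3k+1>n^2/12$.
\end{example}

Here a union of three one-dimensional sets has quadratically many solutions. The price is that each family of solutions draws its three entries from three different parts of $A$, each of about $n/3$ points. The proof of Theorem~\ref{thm:linear} is built on this dichotomy: either one part of $A$ supplies two of the three entries, and then the non-real ratio rotates one direction into a second one; or the three entries come from disjoint parts, and then the trivial bound suffices.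

\section{Three discs and the lower bound}\label{sec:discs}

We first compute $\Phi_2$. Differentiating in one of the areas turns the four-dimensional volume into the area of a lens, and homogeneity recovers $\Phi_2$ from its derivatives.

\begin{lemma}\label{lem:formula}
Let $a,b,c$ be the sides of a nondegenerate triangle with opposite angles $\theta_a,\theta_b,\theta_c$ and area $\sigma$. Then
\[
\Phi_2(\pi a^2,\pi b^2,\pi c^2)=\pi\bigl[a^2b^2\theta_c+b^2c^2\theta_a+c^2a^2\theta_b-\sigma(a^2+b^2+c^2)\bigr].
\]
In particular $\Phi_2(p,p,p)=\gamma p^2$ for all $p\ge0$.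
\end{lemma}

\begin{proof}
Let $L(a,b;\rho)$ be the area of the intersection of two discs of radii $a$ and $b$ whose centers are at distance $\rho$.

\emph{The lens for $\rho=c$.} Let $O_1,O_2$ be the centers of the discs of radii $a,b$. The two circles meet in two points, and each forms with $O_1,O_2$ a copy of our triangle, with angle $\theta_b$ at $O_1$ and $\theta_a$ at $O_2$. The function $(|x-O_1|^2-a^2)-(|x-O_2|^2-b^2)$ is affine, vanishes on the line through the two intersection points, and increases in the direction from $O_1$ to $O_2$. Where it is nonnegative, a point of the first disc lies in the second; where it is nonpositive, a point of the second disc lies in the first. So the line splits the lens into a segment of the first disc with half-angle $\theta_b$ and a segment of the second disc with half-angle $\theta_a$. A segment of half-angle $\theta\in(0,\pi)$ in a disc of radius $s$ has area $s^2(\theta-\sin\theta\cos\theta)$: it is a sector minus a triangle if $\theta\le\frac\pi2$, and a sector plus a triangle otherwise. Since $a\sin\theta_b=b\sin\theta_a$ is the height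 on the side $c$ and $a\cos\theta_b+b\cos\theta_a=c$,
\[
L(a,b;c)=a^2(\theta_b-\sin\theta_b\cos\theta_b)+b^2(\theta_a-\sin\theta_a\cos\theta_a)=a^2\theta_b+b^2\theta_a-2\sigma .
\]

\emph{The derivatives.} Put $p=\pi a^2$, $q=\pi b^2$, $r=\pi c^2$. The substitution $x=u+v$ gives
\[
\Phi_2(p,q,r)=\int_{|x|\le c}L(a,b;|x|)\,dx=\int_0^cL(a,b;\rho)\,2\pi\rho\,d\rho .
\]
As $L$ is continuous in $\rho$ and $dr=2\pi c\,dc$, we get $\partial\Phi_2/\partial r=L(a,b;c)$. By symmetry $\partial\Phi_2/\partial p=L(b,c;a)=b^2\theta_c+c^2\theta_b-2\sigma$ and $\partial\Phi_2/\partial q=L(c,a;b)=c^2\theta_a+a^2\theta_c-2\sigma$. These expressions are continuous on the open cone of triples $(p,q,r)$ for which $a,b,c$ form a triangle, so $\Phi_2$ is $C^1$ there. Euler's identity for a function homogeneous of degree $2$ gives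
\[
2\Phi_2=\pi\bigl[a^2L(b,c;a)+b^2L(c,a;b)+c^2L(a,b;c)\bigr],
\]
and each of the terms $a^2b^2\theta_c$, $b^2c^2\theta_a$, $c^2a^2\theta_b$ appears twice in the bracket. This is the formula. For $a=b=c=1$ it reads $\Phi_2(\pi,\pi,\pi)=\pi\bigl(\pi-\frac{3\sqrt3}4\bigr)=\gamma\pi^2$, and homogeneity gives the last claim.
\end{proof}

\begin{proposition}[lower bound]\label{prop:lower}
Let $A_R=\{x\in\Lambda:|x|\le R\}$. Then $S(A_R)=(\gamma+o(1))|A_R|^2$ as $R\to\infty$, and $\liminf T(n)/n^2\ge\gamma/3$.
\end{proposition}

\begin{proof}
The first claim is \eqref{eq:convex} for the unit disc, together with Lemma~\ref{lem:formula}. By Lemma~\ref{lem:translation}, $A_R$ contains $(\frac\gamma3+o(1))|A_R|^2$ equilateral triangles, and $|A_R|\sim\frac{2\pi}{\sqrt3}R^2$. Fix $0<\theta<1$, and for large $n$ choose $R$ with $\frac{2\pi}{\sqrt3}R^2=(1-\theta)n$. Then $|A_R|\sim(1-\theta)n$, so $|A_R|<n$; add arbitrary points to reach $n$ points. This gives $\liminf T(n)/n^2\ge(1-\theta)^2\gamma/3$. Let $\theta\to0$.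
\end{proof}

For the upper bound we shall cut three sets into slices along the cosets of a subgroup of rank $2$. The slices have unrelated sizes, so we need a bound for $\Phi_2(p,q,r)$ with unequal arguments, in a form that can be summed over the slices and is exact for $p=q=r$. The symmetric form $pq+qr+rp$ has these properties.

\begin{proposition}\label{prop:discs}
For all $p,q,r\ge0$,
\[
\Phi_2(p,q,r)\le\frac\gamma3(pq+qr+rp).
\]
\end{proposition}

\begin{proof}
We may assume $p,q,r>0$. Write $p=\pi a^2$, $q=\pi b^2$, $r=\pi c^2$ with $c$ the largest radius.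

\emph{Case 1: $c^2\ge a^2+b^2+2ab\sin\frac1{10}$.} Here the bound $\Phi_2\le pq$ suffices. Since $\sin\frac1{10}\ge\frac1{10}-\frac1{6000}>0.099$, we have $r\ge p+q+0.198\sqrt{pq}$. With $p+q\ge2\sqrt{pq}$ this gives
\[
r(p+q)\ge(p+q)^2+0.198\sqrt{pq}\,(p+q)\ge4.396\,pq ,
\]
so by \eqref{eq:numerics} the right side of the proposition is at least $0.195\cdot5.396\,pq>pq$.

\emph{Case 2: $c^2<a^2+b^2+2ab\sin\frac1{10}$.} Then $c<a+b$, so $a,b,c$ form a nondegenerate triangle. Its largest angle satisfies $\cos\theta_c=\frac{a^2+b^2-c^2}{2ab}>-\sin\frac1{10}$, so all three angles lie in $(0,\frac\pi2+\frac1{10})$. Put $\beta=\frac{\pi\gamma}3=\frac\pi3-\frac{\sqrt3}4$. By Lemma~\ref{lem:formula} we have to show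
\[
a^2b^2\theta_c+b^2c^2\theta_a+c^2a^2\theta_b-\sigma(a^2+b^2+c^2)\le\beta(a^2b^2+b^2c^2+c^2a^2).
\]
Both sides are homogeneous in $a,b,c$, so by the law of sines we may scale to $a=\sin\theta_a$, $b=\sin\theta_b$, $c=\sin\theta_c$. Then $\sigma=\frac12ab\sin\theta_c=\frac12abc$. Adding the three identities of the type $\cot\theta_c=\frac{a^2+b^2-c^2}{4\sigma}$ gives $a^2+b^2+c^2=4\sigma(\cot\theta_a+\cot\theta_b+\cot\theta_c)$, hence $\sigma(a^2+b^2+c^2)=a^2b^2c^2(\cot\theta_a+\cot\theta_b+\cot\theta_c)$. Division by $a^2b^2c^2$ separates the angles, and the claim becomes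
\[
\psi(\theta_a)+\psi(\theta_b)+\psi(\theta_c)\le0,\qquad\psi(\theta)=\frac{\theta-\beta}{\sin^2\theta}-\cot\theta .
\]
Since the angles sum to $\pi$, it suffices to prove $\psi(\theta)\le2(\theta-\frac\pi3)$ on $(0,\frac\pi2+\frac1{10}]$. Multiply by $\sin^2\theta$ and use $\theta-\beta=(\theta-\frac\pi3)+\frac{\sqrt3}4$ and $1-2\sin^2\theta=\cos2\theta$. The inequality becomes $g(\theta)\le0$, where
\[
g(\theta)=\tfrac{\sqrt3}4-\tfrac12\sin2\theta+(\theta-\tfrac\pi3)\cos2\theta,\qquad g'(\theta)=-2(\theta-\tfrac\pi3)\sin2\theta .
\]
We have $g(\frac\pi3)=g'(\frac\pi3)=0$, so the line $2(\theta-\frac\pi3)$ is the tangent to $\psi$ at the equilateral angle. On $(0,\frac\pi2]$ the function $g$ increases up to $\frac\pi3$ and then decreases, so $g\le0$ there. On $[\frac\pi2,\frac\pi2+\frac1{10}]$ it increases, and with $\sin\frac15\le\frac15$, $\cos\frac15\ge1-\frac1{50}$ and $\frac\pi6+\frac1{10}>0.62$,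
\[
g(\tfrac\pi2+\tfrac1{10})=\tfrac{\sqrt3}4+\tfrac12\sin\tfrac15-(\tfrac\pi6+\tfrac1{10})\cos\tfrac15\le0.4331+0.1-0.62\cdot0.98<0 .
\]
So $g\le 0$ on the whole interval. (The tangent line bound fails near $\theta=\pi$, where $g(\pi)>0$; this is why Case 1 is treated separately.)
\end{proof}

\section{Discrete Riesz inequalities}\label{sec:discrete}

We want to bound $N(X_1,X_2,X_3)$ for subsets of $\mathbb Z^2$ by $\Phi_2$ of the sizes. Replacing points by unit squares does not work directly, since an arbitrary set need not resemble a region: it may be sparse, and then the squares have few zero-sum triples compared with the points. Instead we compress the sets in one coordinate at a time, using a sharp inequality in $\mathbb Z$, until they become regions to which \eqref{eq:riesz} applies.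

\subsection*{One dimension}
The idea is visible in $\mathbb Z$: among sets of given sizes, centered intervals have the most zero-sum triples, up to an error of $\frac14$.

\begin{lemma}\label{lem:one}
For nonempty finite $X,Y,Z\subset\mathbb Z$ of sizes $p,q,r$,
\[
N(X,Y,Z)\le\Phi_1(p,q,r)+\tfrac14 .
\]
\end{lemma}

For $p=q=r=n$ the proof below gives $\Phi_1=\frac34n^2$, so Example~\ref{ex:progression} attains equality.

\begin{proof}
If one size is at least the sum of the other two, say $r\ge p+q$, then $|s|\le\frac p2$ and $|s'|\le\frac q2$ imply $|s+s'|\le\frac r2$, so $\Phi_1=pq$ and the trivial bound suffices. Otherwise put $\tau=\frac12(p+q-r)$; then $0\le\tau\le\min(p,q)$. The condition $|s+s'|\le\frac r2$ removes from the $p\times q$ rectangle two disjoint right isosceles triangles with legs $\tau$, at opposite corners, so $\Phi_1(p,q,r)=pq-\tau^2$.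

Let $\rho(z)$ be the number of pairs $(x,y)\in X\times Y$ with $x+y=z$. Then $N=\sum_{z\in-Z}\rho(z)$, and $N$ is large when the total mass $pq$ of $\rho$ is concentrated on $r$ values of $z$. The following inequality limits this concentration:
\begin{equation}\label{eq:hooks}
\sum_z\min(t,\rho(z))\ge t(p+q-t)\qquad\text{for integers }0\le t\le\min(p,q).
\end{equation}
To prove it, write $X=\{x_1<\dots<x_p\}$ and $Y=\{y_1<\dots<y_q\}$, and for $1\le k\le t$ define the hook
\[
H_k=\{(k,j):1\le j\le q-k+1\}\cup\{(i,q-k+1):k\le i\le p\}
\]
of index pairs (Figure~\ref{fig:hooks}). If $k<k'$, every $(i,j)\in H_{k'}$ has $i>k$ and $j<q-k+1$, whereas every element of $H_k$ has $i=k$ or $j=q-k+1$; so the hooks are disjoint. Along a hook the sum $x_i+y_j$ strictly increases, so each hook contains at most one representation of a given $z$, and the $t$ hooks together contain at most $\min(t,\rho(z))$. Therefore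
\[
\sum_z\min(t,\rho(z))\ge\sum_{k=1}^t|H_k|=\sum_{k=1}^t(p+q-2k+1)=t(p+q-t).
\]
Now $\rho(z)\le t+\bigl(\rho(z)-\min(t,\rho(z))\bigr)$, where the bracket is nonnegative. Summing the first term over the $r$ elements of $-Z$ and the bracket over all $z$, we get from \eqref{eq:hooks}
\[
N\le rt+pq-t(p+q-t)=pq-2\tau t+t^2=\Phi_1(p,q,r)+(t-\tau)^2 .
\]
Take $t=\lfloor\tau\rfloor$. Since $2\tau$ is an integer, $(t-\tau)^2\le\frac14$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \x in {1,...,6} \foreach \y in {1,...,4} \fill (\x,\y) circle (2pt);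
\draw[thick] (1,1) -- (1,4) -- (6,4);
\draw[thick] (2,1) -- (2,3) -- (6,3);
\draw[thick] (3,1) -- (3,2) -- (6,2);
\node[below] at (1,0.9) {$H_1$};
\node[below] at (2,0.9) {$H_2$};
\node[below] at (3,0.9) {$H_3$};
\end{tikzpicture}
\caption{The index pairs $(i,j)$ with $1\le i\le p=6$ (horizontal) and $1\le j\le q=4$ (vertical), and the disjoint hooks $H_1,H_2,H_3$. Along each hook the sum $x_i+y_j$ strictly increases. The hooks cover $9+7+5=t(p+q-t)$ pairs for $t=3$.}
\label{fig:hooks}
\end{figure}

The order of $\mathbb Z$ is essential: if $X$ is a finite subgroup of an abelian group, then $N(X,X,X)=|X|^2$.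

\subsection*{Two dimensions}
We apply Lemma~\ref{lem:one} first to the rows, which replaces each row by a centered real interval of the same length, and then to the vertical sections of the resulting family of intervals. Each application costs $\frac14$ per pair of lines.

\begin{lemma}\label{lem:two}
Let $X_1,X_2,X_3\subset\mathbb Z^2$ be finite, and let $X_i$ meet $\mu_i$ horizontal and $\nu_i$ vertical lattice lines. Then
\[
N(X_1,X_2,X_3)\le\Phi_2(|X_1|,|X_2|,|X_3|)+\tfrac14(\mu_1\mu_2+\nu_1\nu_2).
\]
\end{lemma}

\begin{proof}
Let $w_i(j)$ be the number of points of $X_i$ in row $j$, that is, with second coordinate $j$. A zero-sum triple has row indices with $j_1+j_2+j_3=0$ and first coordinates with sum $0$. Only triples of nonempty rows contribute, and there are at most $\mu_1\mu_2$ of them. Lemma~\ref{lem:one} gives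
\[
N(X_1,X_2,X_3)\le\sum\Phi_1\bigl(w_1(j_1),w_2(j_2),w_3(j_3)\bigr)+\tfrac14\mu_1\mu_2 ,
\]
with the sum over these triples. For real $s$ let $Y_i(s)=\{j:w_i(j)>0,\ |s|\le w_i(j)/2\}$ be the set of rows whose centered interval contains $s$, and let $h_i(s)=|Y_i(s)|$. Write each $\Phi_1$ as an integral over $(s_1,s_2)$, put $s_3=-s_1-s_2$, and exchange sum and integral. The integrand counts the triples with $j_i\in Y_i(s_i)$ and $j_1+j_2+j_3=0$, so the sum equals
\[
\iint N\bigl(Y_1(s_1),Y_2(s_2),Y_3(s_3)\bigr)\,ds_1\,ds_2 .
\]
The set $\{s:Y_i(s)\ne\emptyset\}$ is an interval of length $\max_jw_i(j)\le\nu_i$, because the points of one row lie on distinct vertical lines. By Lemma~\ref{lem:one} again, used only where the three sets are nonempty, the integral is at most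
\[
\iint\Phi_1\bigl(h_1(s_1),h_2(s_2),h_3(s_3)\bigr)\,ds_1\,ds_2+\tfrac14\nu_1\nu_2 .
\]
Let $E_i=\{(s,s')\in\mathbb R^2:|s'|\le h_i(s)/2\}$. Writing out $\Phi_1$ as an integral over $(s_1',s_2')$ shows that the last double integral is $I(E_1,E_2,E_3)$. Moreover $|E_i|=\int h_i(s)\,ds=\sum_jw_i(j)=|X_i|$, since row $j$ contributes $1$ to $h_i$ on an interval of length $w_i(j)$. Apply \eqref{eq:riesz}.
\end{proof}

The error term cannot be dropped: for the progression of Example~\ref{ex:progression} placed in one row, $N=\frac34n^2+\frac14$ exceeds $\Phi_2(n,n,n)=\gamma n^2$. The lemma is useful when the sets meet $o(n)$ lines in both directions.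

\subsection*{Two independent directions in an abelian group}
A set of complex numbers may generate a group of high rank. We slice it along the cosets of a subgroup of rank $2$.

\begin{proposition}\label{prop:group}
Let $G$ be an abelian group and let $v,v'\in G$ generate a free abelian group of rank $2$. Let $X_1,X_2,X_3\subset G$ be finite, with $|X_i|=x_i$, and let $X_i$ meet $\mu_i$ cosets of $\mathbb Zv$ and $\nu_i$ cosets of $\mathbb Zv'$. Then
\[
N(X_1,X_2,X_3)\le\tfrac\gamma3(x_1x_2+x_2x_3+x_3x_1)+\tfrac14(\mu_1\mu_2+\nu_1\nu_2).
\]
\end{proposition}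

\begin{proof}
Let $\Gamma=\mathbb Zv\oplus\mathbb Zv'\cong\mathbb Z^2$. For a coset $\xi\in G/\Gamma$ let $X_{i,\xi}=X_i\cap\xi$, and let $x_{i,\xi},\mu_{i,\xi},\nu_{i,\xi}$ be its size and coset counts. Each coset of $\mathbb Zv$ or $\mathbb Zv'$ lies in one coset of $\Gamma$, so these quantities sum over $\xi$ to $x_i,\mu_i,\nu_i$. A zero-sum triple lies in $X_{1,\xi_1}\times X_{2,\xi_2}\times X_{3,\xi_3}$ for unique cosets with $\xi_1+\xi_2+\xi_3=0$. For such cosets pick $g_1\in\xi_1$, $g_2\in\xi_2$ and put $g_3=-g_1-g_2\in\xi_3$. The translates $X_{i,\xi_i}-g_i$ lie in $\Gamma$ and have the same number of zero-sum triples, and cosets of $\mathbb Zv$ and $\mathbb Zv'$ become horizontal and vertical lines of $\mathbb Z^2$. By Lemma~\ref{lem:two} and Proposition~\ref{prop:discs} this number is at most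
\[
\tfrac\gamma3\bigl(x_{1,\xi_1}x_{2,\xi_2}+x_{2,\xi_2}x_{3,\xi_3}+x_{3,\xi_3}x_{1,\xi_1}\bigr)+\tfrac14\bigl(\mu_{1,\xi_1}\mu_{2,\xi_2}+\nu_{1,\xi_1}\nu_{2,\xi_2}\bigr).
\]
Sum over $\xi_1+\xi_2+\xi_3=0$. Any two of the three cosets can be chosen freely and determine the third, so each product sums to the product of the totals; for instance $\sum x_{1,\xi_1}x_{2,\xi_2}=x_1x_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lattice}]
Apply Proposition~\ref{prop:group} with $G=\Lambda$, $v=1$, $v'=\zeta$ and $X_i=\zeta^{i-1}A$. Since $\Lambda\cap\mathbb R=\mathbb Z$, the points of $\Lambda$ on a lattice line in direction $\zeta^k$ form a coset of $\mathbb Z\zeta^k$. Multiplication by $\zeta^{1-i}$ maps the cosets of $\mathbb Zv$ or $\mathbb Zv'$ met by $X_i$ to the cosets of some $\mathbb Z\zeta^k$ met by $A$, so all $\mu_i,\nu_i$ are at most $\ell$. Hence $S(A)=N(X_1,X_2,X_3)\le\gamma n^2+\frac12\ell^2$, and Lemma~\ref{lem:translation} finishes the proof.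
\end{proof}

For example, the vertices and the center of a regular hexagon have $n=7$ and $\ell=3$, and span six triangles of side $1$ and two of side $\sqrt3$. The left side of Theorem~\ref{thm:lattice} is $31$, the right side is $49\gamma+4.5<33.4$ by \eqref{eq:numerics}, and the trivial bound is $49$.

\section{Arbitrary point sets}\label{sec:arbitrary}

To apply Proposition~\ref{prop:group} to an arbitrary set $A$ we need two independent directions $v,v'$ in which the sets $\alpha_rA$ meet only $o(n)$ cosets. Such directions need not exist for $A$ as a whole. We split $A$ into boundedly many pieces with small difference sets, group the dilated pieces that interact, and treat each group according to the dichotomy described after Example~\ref{ex:three}.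

\subsection*{Tools from additive combinatorics}
All sets are finite nonempty subsets of an abelian group, and $U\pm V=\{u\pm v:u\in U,\ v\in V\}$.
\begin{itemize}
\item[(R)] \emph{Ruzsa triangle inequality.} $|U-W|\,|V|\le|U-V|\,|V-W|$. (Fix a representation $x=u_x-w_x$ of each $x\in U-W$; the map $(x,v)\mapsto(u_x-v,v-w_x)$ is injective.) We call $V$ the \emph{middle set}.
\item[(P)] \emph{Pl\"unnecke--Ruzsa inequality.} If $|V-V|\le k|V|$, then $|V+V|\le k^2|V|$.
\item[(B)] \emph{Balog--Szemer\'edi--Gowers theorem} \cite[Theorem 2.29]{TV}. If $\mathcal E\subset U\times V$, $|\mathcal E|\ge|U||V|/k$ and $|\{u+v:(u,v)\in\mathcal E\}|\le k'|U|^{1/2}|V|^{1/2}$, then there are $U'\subset U$, $V'\subset V$ with $|U'|\ge c_k|U|$, $|V'|\ge c_k|V|$ and $|U'+V'|\le C_{k,k'}|U|^{1/2}|V|^{1/2}$, where $c_k>0$ and $C_{k,k'}$ depend only on their indices.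
\item[(F)] \emph{Freiman's theorem.} If $P\subset\mathbb C$ and $|P+P|\le k|P|$, then $P$ is contained in a generalized progression $Q=\{q_0+\sum_{i=1}^dl_iv_i:0\le l_i<L_i\}$ with $d\le d(k)$ and $|Q|\le f(k)|P|$. This follows from the theorem of Green and Ruzsa \cite{GR} for abelian groups, in which $Q$ is replaced by the sum of such a progression and a finite subgroup; the torsion-free group $\mathbb C$ has no nontrivial finite subgroup.
\end{itemize}

Fix $\varepsilon\in(0,1)$, a set $A$ with $|A|=n$, and coefficients $\alpha_1,\alpha_2,\alpha_3$ as in Theorem~\ref{thm:linear}. A \emph{solution} is a triple counted by $S_\alpha(A)$. All constants below depend only on $\varepsilon$. They do not depend on $\alpha$, because multiplication by $\alpha_r\neq0$ preserves the sizes of sets and of their sum and difference sets.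

\subsection*{Step 1: pieces with small difference sets}

\begin{lemma}\label{lem:pieces}
There is $\delta=\delta(\varepsilon)\in(0,1)$ with the following property. If $A'\subset A$, $r\in\{1,2,3\}$, and at least $\varepsilon n^2$ solutions have their $r$-th entry in $A'$, then some $X\subset A'$ satisfies $|X|\ge\delta n$ and $|X-X|\le n/\delta$.
\end{lemma}

\begin{proof}
Let $\{r,s,t\}=\{1,2,3\}$, $U=\alpha_rA'$, $V=\alpha_sA$ and $\mathcal E=\{(u,v)\in U\times V:-u-v\in\alpha_tA\}$. The pairs in $\mathcal E$ correspond to the solutions in question, so $|\mathcal E|\ge\varepsilon n^2\ge\varepsilon|U||V|$. From $|\mathcal E|\le|U|n$ we get $|U|\ge\varepsilon n$. The sums along $\mathcal E$ lie in $-\alpha_tA$, so they number at most $n\le\varepsilon^{-1/2}|U|^{1/2}|V|^{1/2}$. By (B) with $k=\varepsilon^{-1}$ and $k'=\varepsilon^{-1/2}$ there are $U'\subset U$, $V'\subset V$ with $|U'|,|V'|\ge cn$ and $|U'+V'|\le n/c$, where $c=\min(\varepsilon c_k,1/C_{k,k'},\frac12)$. By (R) with middle set $-V'$ we get $|U'-U'|\le|U'+V'|^2/|V'|\le n/c^3$. Take $X=\alpha_r^{-1}U'$ and $\delta=c^3$.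
\end{proof}

Choose a maximal family of disjoint sets $A_1,\dots,A_m\subset A$, the \emph{pieces}, with $|A_i|\ge\delta n$ and $|A_i-A_i|\le n/\delta$. Then $m\le1/\delta$. Let $A_0$ be the rest of $A$. By maximality $A_0$ contains no further piece, so by Lemma~\ref{lem:pieces} fewer than $\varepsilon n^2$ solutions have their $r$-th entry in $A_0$, for each $r$. Thus fewer than $3\varepsilon n^2$ solutions have an entry in $A_0$.

Put $\eta=\varepsilon\delta^3$, and call $(i,j,k)\in\{1,\dots,m\}^3$ \emph{good} if $N(\alpha_1A_i,\alpha_2A_j,\alpha_3A_k)\ge\eta n^2$. The triples that are not good contribute at most $m^3\eta n^2\le\varepsilon n^2$ solutions.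

\subsection*{Step 2: grouping the dilated pieces}
A piece $A_i$ can supply any of the three entries, and as the $r$-th entry it acts through the set $\alpha_rA_i$. To apply (F) to all sets that interact at once, we need their mutual difference sets to be small. Many zero-sum triples force this.

\begin{lemma}\label{lem:good}
Put $M_0=1/(\eta\delta^6)$. If $(i,j,k)$ is good, then the difference set of any two of $\alpha_1A_i,\alpha_2A_j,\alpha_3A_k$ has at most $M_0n$ elements.
\end{lemma}

\begin{proof}
Call the three sets $U,V,W$ in any order; each has between $\delta n$ and $n$ elements, and its difference set with itself has at most $n/\delta$ elements. Some $w\in W$ lies in at least $\eta n^2/|W|\ge\eta n$ zero-sum triples, so $Z=U\cap(-w-V)$ has $|Z|\ge\eta n$. From $Z\subset U$ we get $|U-Z|\le n/\delta$, and from $Z+V\subset-w+(V-V)$ we get $|Z+V|\le n/\delta$. By (R) with middle set $Z$,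
\[
|U+V|\le\frac{|U-Z|\,|Z+V|}{|Z|}\le\frac n{\eta\delta^2}.
\]
It remains to change the sign. Since $|V-V|\le\delta^{-2}|V|$, (P) gives $|V+V|\le\delta^{-4}|V|$, and (R) with middle set $-V$ gives $|U-V|\le|U+V|\,|V+V|/|V|\le M_0n$.
\end{proof}

Define a graph on the vertices $(i,r)\in\{1,\dots,m\}\times\{1,2,3\}$ by joining $(i,r)$ and $(j,s)$ when $|\alpha_rA_i-\alpha_sA_j|\le M_0n$. Put $M=(M_0/\delta)^{3/\delta}$. If $(i,r)$ and $(j,s)$ lie in the same connected component, then
\begin{equation}\label{eq:path}
|\alpha_rA_i-\alpha_sA_j|\le Mn .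
\end{equation}
Indeed, distinct vertices are connected by a path with $l\le3m\le3/\delta$ edges, and $l-1$ applications of (R), with the inner vertices as middle sets, give the bound $(M_0n)^l/(\delta n)^{l-1}\le Mn$. For equal vertices the left side is at most $n/\delta\le Mn$.

For a component $\mathcal C$ and $r\in\{1,2,3\}$ let
\[
I_r(\mathcal C)=\{i:(i,r)\in\mathcal C\},\qquad X_r(\mathcal C)=\bigcup_{i\in I_r(\mathcal C)}\alpha_rA_i,\qquad x_r(\mathcal C)=|X_r(\mathcal C)|=\sum_{i\in I_r(\mathcal C)}|A_i| ,
\]
and $N(\mathcal C)=N(X_1(\mathcal C),X_2(\mathcal C),X_3(\mathcal C))$. For each $r$ the sets $I_r(\mathcal C)$ partition $\{1,\dots,m\}$, so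
\begin{equation}\label{eq:mass}
\sum_{\mathcal C}x_r(\mathcal C)=|A\setminus A_0|\le n\qquad(r=1,2,3).
\end{equation}
By Lemma~\ref{lem:good}, the vertices $(i,1),(j,2),(k,3)$ of a good triple lie in one component. With the two error terms of Step 1,
\begin{equation}\label{eq:split}
S_\alpha(A)\le4\varepsilon n^2+\sum_{\mathcal C}N(\mathcal C).
\end{equation}
Call $\mathcal C$ \emph{structured} if some index $i$ lies in $I_r(\mathcal C)\cap I_s(\mathcal C)$ with $r\ne s$, that is, if one piece appears in $\mathcal C$ in two roles. Otherwise $\mathcal C$ is \emph{unstructured}.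

\subsection*{Step 3: two directions in a structured component}
Freiman's theorem gives one direction $v$ in which the component is long, but it may give no second one: a progression on a line has small doubling. The piece with two roles supplies the second direction $v'=(\alpha_s/\alpha_r)v$. This is the only place where the hypothesis on the ratios is used.

\begin{lemma}\label{lem:structured}
There are constants $C$ and $d_0\ge1$ such that for $n\ge2/\delta$ and every structured component $\mathcal C$, with $x_r=x_r(\mathcal C)$,
\[
N(\mathcal C)\le\tfrac\gamma3(x_1x_2+x_2x_3+x_3x_1)+Cn^{2-2/d_0}.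
\]
\end{lemma}

\begin{proof}
Let $P=X_1(\mathcal C)\cup X_2(\mathcal C)\cup X_3(\mathcal C)$, so $\delta n\le|P|\le3n$. The set $P-P$ is a union of at most $(3m)^2$ sets of the form in \eqref{eq:path}, so $|P-P|\le M_1n$ with $M_1=9M/\delta^2$. Thus $|P-P|\le k|P|$ with $k=M_1/\delta$, and $|P+P|\le k^2|P|$ by (P). By (F), $P\subset Q=\{q_0+\sum_{i\le d}l_iv_i:0\le l_i<L_i\}$ with $d\le d_0:=d(k^2)$ and $|Q|\le f|P|$, $f:=f(k^2)$. Discard the indices with $v_i=0$; this does not change $Q$.

\emph{First direction.} Since $2\le|P|\le\prod L_i$, some index remains, and the largest $L_i$, which we call $L$, satisfies $L\ge|P|^{1/d}\ge(\delta n)^{1/d_0}$. Let $v\ne0$ be the corresponding generator and $[L]=\{0,\dots,L-1\}$. Adding an element of $[L]v$ to an element of $Q$ moves the coefficient of $v$ into $\{0,\dots,2L-2\}$, so $P+[L]v\subset Q\cup(Q+Lv)$ and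
\[
|P+[L]v|\le2f|P|\le C_1n,\qquad C_1=6f .
\]

\emph{Second direction.} Let $i\in I_r(\mathcal C)\cap I_s(\mathcal C)$ with $r\ne s$, so that both $\alpha_rA_i$ and $\alpha_sA_i$ are subsets of $P$. Put $v'=(\alpha_s/\alpha_r)v$. Then
\[
\alpha_sA_i+[L]v'=\frac{\alpha_s}{\alpha_r}\bigl(\alpha_rA_i+[L]v\bigr)
\]
has at most $|P+[L]v|\le C_1n$ elements. This controls one piece only; (R) with middle set $\alpha_sA_i$ extends it to all of $P$:
\[
|P+[L]v'|\le\frac{|P-\alpha_sA_i|\,|\alpha_sA_i+[L]v'|}{|A_i|}\le\frac{M_1n\cdot C_1n}{\delta n}=C_2n,\qquad C_2=\frac{M_1C_1}\delta\ge C_1 .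
\]

\emph{Few cosets.} If $P$ meets $\ell$ cosets of $\mathbb Zv$, choose one point of $P$ in each; adding $[L]v$ produces $L$ distinct points in each coset, so $\ell L\le|P+[L]v|\le C_2n$. The same argument with $v'$ bounds the number of cosets of $\mathbb Zv'$. Both numbers are at most $C_2n/L\le C_2\delta^{-1}n^{1-1/d_0}$. Since $\alpha_s/\alpha_r\notin\mathbb R$, the numbers $v,v'$ are linearly independent over $\mathbb R$ and generate a free abelian group of rank $2$. Proposition~\ref{prop:group} with $G=\mathbb C$ gives the lemma with $C=\frac12C_2^2\delta^{-2}$.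
\end{proof}

\subsection*{Step 4: summation}
Write $x_r=x_r(\mathcal C)$ and let $n\ge2/\delta$. We claim that every component satisfies
\begin{equation}\label{eq:component}
N(\mathcal C)\le\frac{\gamma n}3(x_1+x_2+x_3)+Cn^{2-2/d_0}.
\end{equation}
If $\mathcal C$ is structured, this follows from Lemma~\ref{lem:structured}, since $x_r\le n$ gives $x_1x_2+x_2x_3+x_3x_1\le n(x_1+x_2+x_3)$. If $\mathcal C$ is unstructured, the index sets $I_1(\mathcal C),I_2(\mathcal C),I_3(\mathcal C)$ are pairwise disjoint, so $x_1+x_2+x_3\le n$. The trivial bound and the inequality $x_1x_2+x_2x_3+x_3x_1\le\frac13(x_1+x_2+x_3)^2$ give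
\[
N(\mathcal C)\le\tfrac13(x_1x_2+x_2x_3+x_3x_1)\le\tfrac19(x_1+x_2+x_3)^2\le\frac n9(x_1+x_2+x_3),
\]
and $\frac19<\frac\gamma3$ by \eqref{eq:numerics}. This proves \eqref{eq:component}.

There are at most $3m\le3/\delta$ components, and $\sum_{\mathcal C}(x_1+x_2+x_3)\le3n$ by \eqref{eq:mass}. So \eqref{eq:split} and \eqref{eq:component} give
\begin{equation}\label{eq:final}
S_\alpha(A)\le\gamma n^2+4\varepsilon n^2+\frac{3C}\delta\,n^{2-2/d_0}\le(\gamma+5\varepsilon)n^2
\end{equation}
for $n\ge n_0(\varepsilon)$, uniformly in $A$ and $\alpha$.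

\subsection*{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
The upper bound is \eqref{eq:final}, as $\varepsilon\in(0,1)$ is arbitrary. The coefficients $1,\zeta,\zeta^2$ have non-real ratios, so Proposition~\ref{prop:lower} shows that $\gamma$ cannot be replaced by a smaller constant.

For the last statement, $\Delta$ is directly similar to a triangle with vertices $0,1,\lambda$, where $\lambda\notin\mathbb R$. A triangle directly similar to $\Delta$ has vertices $a=\nu$, $b=\mu+\nu$, $c=\mu\lambda+\nu$, and these satisfy $(1-\lambda)a+\lambda b-c=0$. So each such triangle in $A$ yields at least one solution $(a,b,c)\in A^3$, and distinct triangles yield distinct solutions. The coefficients $1-\lambda,\lambda,-1$ are nonzero, and their ratios are, up to sign and inversion, $\lambda$, $1-\lambda$ and $\lambda^{-1}-1$, none of which is real. The bound $n_0(\varepsilon)$ does not depend on $\lambda$.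
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
By Lemma~\ref{lem:translation} and Theorem~\ref{thm:linear}, $3T(n)+n\le(\gamma+o(1))n^2$, so $\limsup T(n)/n^2\le\gamma/3$. Proposition~\ref{prop:lower} gives the matching lower bound, attained asymptotically by discs in the triangular lattice. Finally $\gamma/3<\frac15$ by \eqref{eq:numerics}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{crux}
Published by the Canadian Mathematical Society,
\texttt{https://cms.math.ca/wp-content/uploads/crux-pdfs/Crux\_v12n06\_Jun.pdf}.

\bibitem{GR}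
Green and Ruzsa, J. London Math. Soc. 75 (2007).

\bibitem{LL}
Lieb and Loss, \emph{Analysis}.

\bibitem{TV}
Tao and Vu, \emph{Additive Combinatorics}.

\end{thebibliography}
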